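# Integrability of $|f'|$ for quasiconformal mappings of the ball: the constants $K$ and $2K$

Throughout, $n\ge 2$ unless more is said. $B=B^n(1)$ is the open unit ball of $\mathbb R^n$, $B(x,r)$ is the open ball with center $x$ and radius $r$, $m$ is Lebesgue measure, $\Omega_n=m(B)$, $\sigma=n\Omega_n$ is the area of the unit sphere $S^{n-1}$, and $d$ is the spherical (angular) distance on $S^{n-1}$.

## 1. Definitions, examples, and the problem

### 1.1 Quasiconformal mappings

**Definition 1.** A homeomorphism $f:D\to D'$ between domains of $\mathbb R^n$ is *$K$-quasiconformal* ($K\ge1$) if $f\in W^{1,n}_{\rm loc}(D)$ and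
$$|f'(x)|^n\le K J_f(x)\quad\text{for a.e. }x\in D,$$
where $|f'(x)|$ is the operator norm of the formal derivative and $J_f$ is the Jacobian determinant. A $K$-quasiconformal mapping of $B$ *into* $\mathbb R^n$ is one with $D=B$ and $D'=f(B)\subset\mathbb R^n$.

The definition forces $J_f\ge 0$. If $f$ is $K$-quasiconformal and $M$ is a sense-preserving conformal diffeomorphism, then $f\circ M$ is $K$-quasiconformal, since $|(f\circ M)'|^n=|f'(M)|^n|M'|^n$ and $J_{f\circ M}=J_f(M)|M'|^n$.

**Example 1 (linear maps).** For $D=\operatorname{diag}(a,t,1,\dots,1)$ with $a\ge t\ge1$ we have $|D|=a$ and $\det D=at$, so the smallest admissible $K$ is $a^n/(at)=a^{n-1}/t$. With $a$ fixed, a larger $t\le a$ *lowers* the dilatation: a second stretching increases the Jacobian but not the norm.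

**Example 2 (radial stretching).** Let $R(x)=|x|^{a-1}x$, $a\ge1$, $x\ne0$. In the radial direction $e_r=x/|x|$ the derivative stretches by $a|x|^{a-1}$, and on $e_r^\perp$ by $|x|^{a-1}$. So $|R'|=a|x|^{a-1}$ and $J_R=a|x|^{n(a-1)}$, and $R$ is $K$-quasiconformal on every domain not containing $0$, with $K=a^{n-1}$.

We use the following textbook facts.

* **(F1)** A $K$-quasiconformal $f:D\to D'$ is differentiable a.e., $f$ and $f^{-1}$ map null sets to null sets, and $\int_A h(f)\,J_f\,dm=\int_{f(A)}h\,dm$ for measurable $A\subset D$ and Borel $h\ge0$. In particular $\int_A|f'|^n\le K\,m(f(A))$.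
* **(F2)** (Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, Thm 19.2.) Let $r>0$. A family of $K$-quasiconformal mappings of a domain, each omitting two points of $\overline{\mathbb R}{}^n$ at spherical distance at least $r$ (the points may depend on the mapping), is equicontinuous in the spherical metric.
* **(F3)** (Väisälä, Thm 21.1.) A pointwise limit of $K$-quasiconformal mappings of a domain is a homeomorphism onto a domain, or constant, or takes exactly two values.
* **(F4)** (Reshetnyak.) If $K$-quasiconformal mappings $g_j$ converge to $g$ locally uniformly and weakly in $W^{1,n}_{\rm loc}$, then $J_{g_j}\to J_g$ in the sense of distributions.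

In some texts the dilatation also bounds $J_f$ from above. This is no obstacle: if $\lambda_1\ge\dots\ge\lambda_n$ are the singular values of $f'(x)$, then $\lambda_1^n\le KJ_f\le K\lambda_1^{n-1}\lambda_n$, so $\lambda_1\le K\lambda_n$ and $J_f\le\lambda_1^{n-1}\lambda_n\le K^{n-1}\lambda_n^n$. So a two-sided bound holds with the constant $K^{n-1}$.

All cases of (F3) occur: $x\mapsto jx$ on $\mathbb R^n$ converges to $0$ at the origin and to $\infty$ elsewhere, and $x\mapsto x/j$ converges to a constant.

### 1.2 A Möbius map from the ball to a half space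

**Definition 2.** Fix $e$ with $|e|=1$ and let $J(x)=e+2\dfrac{x-e}{|x-e|^2}$, the inversion in the sphere of center $e$ and radius $\sqrt2$.

The following formulas also serve as the example. Since $|x+e|^2=|x-e|^2+4\langle x,e\rangle$,
$$|J(x)|^2=1+\frac{4\langle x-e,e\rangle+4}{|x-e|^2}=\frac{|x+e|^2}{|x-e|^2},\qquad \langle J(x),e\rangle=1+\frac{2\langle x,e\rangle-2}{|x-e|^2}=\frac{|x|^2-1}{|x-e|^2}.$$
$J$ is a bijection of $\mathbb R^n\setminus\{e\}$ onto itself, so the second formula gives $J(B)=\{\langle y,e\rangle<0\}$. Also $J(-e)=0$, and $J'(x)$ is $2/|x-e|^2$ times an orthogonal matrix. As $J$ reverses sense, choose an orthogonal $Q$ with $\det Q=-1$ mapping $\{\langle y,e\rangle<0\}$ onto $H'=\{x_2>0\}$, and put $M=QJ$. Then $M:B\to H'$ is a sense-preserving conformal bijection and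
$$|M(x)|=\frac{|x+e|}{|x-e|},\qquad |M'(x)|=\frac2{|x-e|^2}.\tag{1}$$

### 1.3 Perimeter, deficit, coarea

**Definition 3.** The *perimeter* of a measurable $E\subset\mathbb R^n$ is $P(E)=\sup\{\int_E\operatorname{div}X\,dm:\ X\in C^1_c(\mathbb R^n;\mathbb R^n),\ |X|\le1\}$. For $0<m(E)<\infty$ the *isoperimetric deficit* $i(E)$ is defined by
$$P(E)=(1+i(E))\,n\Omega_n^{1/n}m(E)^{(n-1)/n}.$$
The isoperimetric inequality says $i(E)\ge0$.

**Example 3.** For a ball, $P=\sigma r^{n-1}$ and $i=0$. For two disjoint balls of equal radius $r$ at positive distance, $P=2n\Omega_nr^{n-1}$ and $m(E)=2\Omega_nr^n$, so $1+i=2/2^{(n-1)/n}=2^{1/n}$: far from a ball, and the deficit shows it.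

* **(F5)** Quantitative isoperimetric inequality (Fusco–Maggi–Pratelli, *Ann. of Math.* 168 (2008)): there is a ball $B_E$ with $m(B_E)=m(E)$ and $m(E\,\Delta\,B_E)\le C(n)\,i(E)^{1/2}m(E)$.
* **(F6)** Coarea formula: $\int_{\mathbb R^n}|\nabla u|\,dm=\int_{-\infty}^{\infty}P(\{u>\tau\})\,d\tau$ for $u\ge 0$ in $W^{1,1}(\mathbb R^n)$. For $u=(1-|x|)_+$ both sides are $\Omega_n=\int_0^1\sigma(1-\tau)^{n-1}d\tau$.

### 1.4 The $n$-energy and reflection in the sphere

**Definition 4.** The *$n$-energy* of $u$ over $G$ is $\int_G|\nabla u|^n\,dm$. It is conformally invariant: if $I:G'\to G$ is a conformal bijection (possibly sense-reversing), then $|\nabla(u\circ I)|^n=|\nabla u|^n(I)\,|J_I|$, so $u\circ I$ has the same energy over $G'$.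

**Example 4 (logarithmic profile).** For $v(x)=-a\log|x|$ on a half space $\{x_n>0\}$, the superlevel sets are half-balls and $|\nabla v|=a/|x|$. Over $\{s<v\le s'\}$, that is, $e^{-s'/a}\le|x|<e^{-s/a}$, the energy is $\frac\sigma2a^n\cdot\frac{s'-s}a=\frac\sigma2a^{n-1}(s'-s)$.

**Definition 5.** $I(x)=x/|x|^2$, the reflection in $S^{n-1}$. It is bi-Lipschitz on $\{\frac13<|x|<3\}$. If $|x|>\rho$, then $I(B(x,\rho))$ is a ball with
$$\text{center }\frac{x}{|x|^2-\rho^2},\qquad\text{radius }\frac{\rho}{|x|^2-\rho^2}.\tag{2}$$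
(On the axis through $0$ and $x\ne 0$ the end points $|x|\pm\rho$ go to $1/(|x|\pm\rho)$; take midpoint and half-length.)

**Example 5.** By (2), the ball and its image have the same center exactly when $|x|^2=1+\rho^2$, and then they coincide. For a small $\rho$ an invariant ball has its center almost on the unit sphere.

### 1.5 The critical exponent

**Definition 6.** For $n\ge3$, $K\ge1$, let $p^*(n,K)$ be the supremum of all $p\in(0,n)$ such that
$$\int_B|f'|^p\,dm<\infty\quad\text{and}\quad\int_B|f|^{pn/(n-p)}\,dm<\infty$$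
for every $K$-quasiconformal $f:B\to\mathbb R^n$. Since $m(B)<\infty$ and $pn/(n-p)$ increases with $p$, finiteness at $p$ implies finiteness at all smaller $p$.

**Example 6.** $p^*(n,1)=n/2$ for $n\ge3$. By Liouville's theorem a $1$-quasiconformal $f$ on $B$ is the restriction of a Möbius map. It is either a similarity, for which nothing diverges, or it has a pole $b$ with $|b|\ge1$, and then $|f'|=c|x-b|^{-2}$ and $|f|\le c'(1+|x-b|^{-1})$. Both integrals are finite if $p<n/2$ (for the second, $pn/(n-p)<n$). For $M$ from (1), $b=e$ lies on the sphere and $\int_B|M'|^p=\infty$ for $p\ge n/2$; the divergence is computed in Lemma 2 below with $a=1$.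

### 1.6 The problem and the results

The paper "An Inverse Sobolev Lemma" contains the following.

**Theorem 6.1 (recalled).** *Suppose that $f$ is a $K$-quasiconformal mapping of $B^n(1)$ into $\mathbb R^n$. Then*
$$\int_{B}|f'|^p\,dm<+\infty\quad\text{for all }0<p<\frac n{1+(2K)^{1/(n-1)}}.$$
*Moreover, if $f(B)$ is contained in a half space, then $2K$ may be replaced with $K$. Furthermore, $\int_B|f|^{pn/(n-p)}\,dm<+\infty$ for the indicated values of $p$. In the plane, and in $\mathbb R^n$ for $n>2$ for mappings into a half space, these exponents are sharp for each $K\ge1$.*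

The problem it leaves: **for $n\ge3$, may $2K$ be replaced with $K$ for all mappings, with no assumption on the image?** The case $K=1$ is not the point, so the question is about all $K>1$. The answer is no, for every $n\ge3$ and every $K>1$.

**Theorem A.** *Let $n\ge3$, $K>1$, and put*
$$t=\min\{2,K^{1/(n-2)}\}>1,\qquad a=(tK)^{1/(n-1)}>K^{1/(n-1)}.$$
*There is a $K$-quasiconformal $f:B\to\mathbb R^n$ with $\int_B|f'|^p\,dm=\int_B|f|^{pn/(n-p)}\,dm=\infty$ for all $\frac n{1+a}\le p<n$. Since $\frac n{1+a}<\frac n{1+K^{1/(n-1)}}$, the statement with $K$ in place of $2K$ is false for every $n\ge3$ and every $K>1$.*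

**Theorem B.** *Let $n\ge3$.*

1. *If $K\ge2^{n-2}$, then $p^*(n,K)=\dfrac n{1+(2K)^{1/(n-1)}}$, and the endpoint $p=p^*$ fails too.*
2. *If $1\le K<2^{n-2}$, then $\dfrac n{1+(2K)^{1/(n-1)}}<p^*(n,K)\le\dfrac n{1+K^{1/(n-2)}}$.*

*Hence the exponent of Theorem 6.1 is sharp for $n\ge3$ if and only if $K\ge2^{n-2}$.*

The exact value of $p^*(n,K)$ for $1<K<2^{n-2}$ is not determined here.

## 2. Power maps on a half space, and squaring in the plane

All examples in these notes have the form $g\circ M$ with $M$ from (1) and $g$ growing like a power, so we compute the divergence once.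

**Lemma 2.** *Let $a\ge1$ and let $g:H'\to\mathbb R^n$ be smooth with $|g(x)|=|x|^a$ and $|g'(x)|=a|x|^{a-1}$. Then $f=g\circ M$ satisfies $\int_B|f'|^p=\int_B|f|^{pn/(n-p)}=\infty$ for all $\frac n{1+a}\le p<n$.*

*Proof.* Since $M'$ is conformal, (1) gives
$$|f(x)|=\frac{|x+e|^a}{|x-e|^a},\qquad|f'(x)|=a\frac{|x+e|^{a-1}}{|x-e|^{a-1}}\cdot\frac2{|x-e|^2}=\frac{2a|x+e|^{a-1}}{|x-e|^{a+1}}.$$
Let $T=\{e-r\theta:0<r<1,\ |\theta|=1,\ \langle\theta,e\rangle>\frac12\}$. Then $|e-r\theta|^2=1-2r\langle\theta,e\rangle+r^2<1-r+r^2<1$, so $T\subset B$, and $|x+e|=|2e-r\theta|\ge1$ on $T$. In polar coordinates around $e$, $\int_T|x-e|^{-\kappa}dm$ is a positive multiple of $\int_0^1r^{n-1-\kappa}dr$, which is infinite for $\kappa\ge n$. Hence $\int_B|f'|^p=\infty$ if $p(a+1)\ge n$, and $\int_B|f|^q=\infty$ if $aq\ge n$. For $q=\frac{pn}{n-p}$ the condition $aq\ge n$ reads $ap\ge n-p$, i.e. $p(1+a)\ge n$. $\blacksquare$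

**Radial stretching.** Take $g=R$ from Example 2 with $a=K^{1/(n-1)}$. Then $R\circ M$ is $K$-quasiconformal and the integrals diverge for $p\ge n/(1+K^{1/(n-1)})$. The image is a half space, so by Theorem 6.1 this mapping could do no worse. To go beyond the constant $K$ we must leave the half space.

**The plane.** For $n=2$ and $K=1$, the map $f(z)=\left(\frac{1+z}{1-z}\right)^2$ is conformal and injective on the disc, since $\frac{1+z}{1-z}$ maps onto the right half plane and squaring is injective there. Here $|f'(z)|=4|1+z|/|1-z|^3$, so $\int|f'|^p$ diverges for $3p\ge2$, and $\frac23=\frac n{1+(2K)^{1/(n-1)}}$. Squaring doubles the angle of the half plane and doubles the growth exponent, at no cost in dilatation. In space doubling an angle costs dilatation, and the question is how much.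

## 3. Opening a half space around a codimension-two axis

Let $n\ge3$. Write $x=(u,z)$ with $u=\rho(\cos\varphi,\sin\varphi)\in\mathbb R^2$ and $z\in\mathbb R^{n-2}$, so that $H'=\{\rho>0,\ 0<\varphi<\pi\}$. For $1\le t\le2$ and $a\ge1$ put
$$S_t(\rho,\varphi,z)=(\rho,t\varphi,z),\qquad g_{a,t}(x)=|x|^{a-1}S_t(x)\qquad(x\in H').$$

**Lemma 1.** *$g_{a,t}$ is a diffeomorphism of $H'$ onto a domain, $|g_{a,t}(x)|=|x|^a$, and*
$$|g_{a,t}'|=\max\{a,t\}\,|x|^{a-1},\qquad J_{g_{a,t}}=at\,|x|^{n(a-1)}.$$

*Proof.* The angle $t\varphi$ ranges over $(0,t\pi)\subset(0,2\pi)$, so $S_t$ is smooth and injective on $H'$. Also $|S_t(x)|=|x|$ and $S_t$ is homogeneous of degree $1$. Hence $g_{a,t}=S_t\circ R$ with $R(x)=|x|^{a-1}x$, which maps $H'$ bijectively onto itself; so $g_{a,t}$ is smooth and injective with $|g_{a,t}(x)|=|x|^a$.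

Let $e_r=x/|x|$ and $e_\varphi=(-\sin\varphi,\cos\varphi,0)$. These are orthogonal. $R'(x)$ is $|x|^{a-1}$ times the map that is $a$ on $e_r$ and $1$ on $e_r^\perp$. The point $R(x)$ is on the same ray as $x$, so it has the same $e_\varphi$. There, $S_t$ sends the unit vectors in the $\rho$- and $z$-directions to the corresponding unit vectors at the image point, and $e_\varphi$ to $t$ times the angular unit vector at the image. So $S_t'=U\cdot(t\text{ on }e_\varphi,\ 1\text{ on }e_\varphi^\perp)$, where $U$ is the rotation by $(t-1)\varphi$ in the $u$-plane. Altogether $g_{a,t}'(x)=|x|^{a-1}UD$, with $D$ diagonal in an orthonormal basis containing $e_r,e_\varphi$, with entries $a$, $t$, and $1$ ($n-2$ times). Norm and determinant follow, and since $J>0$ the inverse function theorem shows that $g_{a,t}$ is a diffeomorphism onto a domain. $\blacksquare$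

**Opening fully, and where it fails.** The planar case suggests $t=2$, with $a=(2K)^{1/(n-1)}$. If $a\ge2$, the norm is $a|x|^{a-1}$ and the dilatation is $a^n/(2a)=a^{n-1}/2=K$, as wanted. But $a\ge 2$ means $K\ge2^{n-2}$. If $K<2^{n-2}$, then $a<2$, the largest stretching is now the angular one, and the dilatation is $2^n/(2a)=2^{n-1}/a$. Since $Ka<2^{n-2}\cdot2=2^{n-1}$, this exceeds $K$. The angular stretching helps only as long as it adds to the Jacobian without becoming the norm, that is, as long as $t\le a$.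

So open only partially. With $t\le a$ the dilatation is $a^{n-1}/t$; setting it equal to $K$ gives $a=(tK)^{1/(n-1)}$, and then $t\le a$ means $t^{n-1}\le tK$, i.e. $t\le K^{1/(n-2)}$. Together with $t\le2$ this is the choice in Theorem A.

**Proof of Theorem A.** Let $K>1$, $t=\min\{2,K^{1/(n-2)}\}$ and $a=(tK)^{1/(n-1)}$. Since $K\ge t^{n-2}$, we have $a^{n-1}=tK\ge t^{n-1}$, so $a\ge t>1$. By Lemma 1, $|g_{a,t}'|=a|x|^{a-1}$ and
$$|g_{a,t}'|^n=a^n|x|^{n(a-1)}=\frac{a^{n-1}}t\,J_{g_{a,t}}=KJ_{g_{a,t}},$$
so $g_{a,t}$ is $K$-quasiconformal, and so is $f=g_{a,t}\circ M:B\to\mathbb R^n$. Lemma 2 gives the divergence for $\frac n{1+a}\le p<n$. Since $t>1$, $a>K^{1/(n-1)}$, so $p=\frac n{1+a}$ lies in the range in which the statement with $K$ predicts convergence. $\blacksquare$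

**Example 7.** For $n=3$ and $1<K\le2$ we get $t=a=K$: the stretchings are $K,K,1$, with dilatation $K^3/K^2=K$, and the integrals diverge from $p=3/(1+K)$ on, which is less than $3/(1+\sqrt K)$. For $K=2$, $|f'(x)|=4|x+e|/|x-e|^3$ is not even integrable.

**Remark.** Within the family $g_{a,t}$ this $a$ is the largest possible. If $a\ge t$, then $a\le(tK)^{1/(n-1)}$ and $t^{n-1}\le a^{n-1}\le tK$, so $t\le\min\{2,K^{1/(n-2)}\}$. If $a<t$, admissibility means $t^{n-1}\le Ka<Kt$, so $a<t\le\min\{2,K^{1/(n-2)}\}$, which is at most the $a$ of Theorem A.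

**The upper bounds in Theorem B.** If $K\ge2^{n-2}$ (so $K\ge2$), then $t=2$ and $a=(2K)^{1/(n-1)}$. Theorem A gives $p^*\le\frac n{1+(2K)^{1/(n-1)}}$, with divergence at the endpoint, and Theorem 6.1 gives the reverse inequality (it is also proved in Section 4). This is B(1). If $1<K<2^{n-2}$, then $t=K^{1/(n-2)}$ and $a^{n-1}=K^{1+1/(n-2)}=K^{(n-1)/(n-2)}$, so $a=K^{1/(n-2)}$: the upper bound in B(2). For $K=1$ that bound is $n/2$, which is Example 6. What remains is the strict lower bound in B(2).

## 4. Decay of superlevel sets and the origin of the factor 2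

### 4.1 From tails to integrals

**Lemma 3.** *Let $f:B\to\mathbb R^n$ be $K$-quasiconformal and $b>0$, with $m\{|f|>\lambda\}\le C\lambda^{-n/b}$ for $\lambda\ge1$. Then $\int_B|f'|^p<\infty$ and $\int_B|f|^{pn/(n-p)}<\infty$ for all $0<p<\frac n{1+b}$.*

*Proof.* From $\int_B|f|^q=q\int_0^\infty\lambda^{q-1}m\{|f|>\lambda\}d\lambda$ we get $\int_B|f|^q<\infty$ for $0<q<n/b$. Since $p(1+b)<n$, we have $\frac{pn}{n-p}<\frac nb$, which settles the second integral.

For the first, on $\{|f|\le1\}$ we have $\int|f'|^n\le K\Omega_n$ by (F1), and Hölder's inequality gives $\int_{\{|f|\le1\}}|f'|^p<\infty$ because $p<n$. On $\{|f|>1\}$ choose $\beta>n$ with $\frac{\beta p}{n-p}<\frac nb$. Write $|f'|^p=\big(|f'|^p|f|^{-\beta p/n}\big)|f|^{\beta p/n}$ and use Hölder with exponents $\frac np$, $\frac n{n-p}$, then (F1):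
$$\int_{\{|f|>1\}}|f'|^p\le\Big(\int_{\{|f|>1\}}\frac{|f'|^n}{|f|^\beta}\Big)^{\frac pn}\Big(\int_B|f|^{\frac{\beta p}{n-p}}\Big)^{\frac{n-p}n}\le\Big(K\int_{|y|>1}\frac{dy}{|y|^\beta}\Big)^{\frac pn}\Big(\int_B|f|^{\frac{\beta p}{n-p}}\Big)^{\frac{n-p}n}<\infty.\ \blacksquare$$

### 4.2 The differential inequality

Put $a=(2K)^{1/(n-1)}$ from now on. Multiplying $f$ by a positive constant changes nothing in our claims, so it suffices to consider the class $\mathcal F$ of $K$-quasiconformal $f:B\to\mathbb R^n$ with $|f|<1$ on $\overline B(0,\frac12)$. For $f\in\mathcal F$ and $s\ge0$ let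
$$v=\log|f|,\quad E_s=\{x\in B:v(x)>s\},\quad\tilde E_s=E_s\cup I(E_s)\subset\{\tfrac12\le|x|\le2\},\quad\mu(s)=m(\tilde E_s),$$
and let $i(s)=i(\tilde E_s)$ be the deficit of $\tilde E_s$ when $\mu(s)>0$.

**Lemma 4.** *For $f\in\mathcal F$ and $0\le s<s'$ with $\mu(s')>0$,*
$$\log\mu(s)-\log\mu(s')\ge\frac na\int_s^{s'}(1+i(\tau))\,d\tau.\tag{3}$$
*In particular $\mu(s)\le2^n\Omega_ne^{-ns/a}$ for all $s\ge0$.*

*Proof.* **Step 1: the energy of $v$ in $B$.** This is the only place where quasiconformality enters. Since $|\nabla v|\le|f'|/|f|$ a.e. where $f\ne0$, (F1) gives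
$$\int_{\{s<v\le s'\}}|\nabla v|^n\le K\int_{\{s<v\le s'\}}\frac{J_f}{|f|^n}\le K\int_{\{e^s<|y|\le e^{s'}\}}\frac{dy}{|y|^n}=K\sigma(s'-s).\tag{4}$$

**Step 2: reflection.** We want to use the isoperimetric inequality in $\mathbb R^n$, but $E_s$ may reach the boundary of $B$. So extend by reflection. For an integer $k>s'$ the function $u_k=\min(\max(v,0),k)$ is bounded, vanishes near $\overline B(0,\frac12)$, and has gradient in $L^n$ by (4), so $u_k\in W^{1,n}(B)$. Put $\tilde u_k=u_k$ on $B$ and $\tilde u_k=u_k\circ I$ on $\{|x|>1\}$. This is a compactly supported function in $W^{1,n}(\mathbb R^n)$. Indeed, let $\chi$ be a Lipschitz cutoff with $\chi=1$ for $|x|\ge\frac12$ and $\chi=0$ for $|x|\le\frac13$, and take $\phi_l\in C^\infty(\overline B)$ with $\phi_l\to u_k$ in $W^{1,n}(B)$. Then $\chi\phi_l\to\chi u_k=u_k$ in $W^{1,n}(B)$. The reflected extensions of $\chi\phi_l$ are Lipschitz with support in $\{\frac13\le|x|\le3\}$, and they form a Cauchy sequence in $W^{1,n}(\mathbb R^n)$, because $I$ is bi-Lipschitz on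 $\{\frac13<|x|<3\}$. Their limit is $\tilde u_k$.

For $0\le\tau<k$, $\{\tilde u_k>\tau\}=\tilde E_\tau$ up to a null set. By conformal invariance of the energy and (4),
$$\int_{\{s<\tilde u_k\le s'\}}|\nabla\tilde u_k|^n\le2K\sigma(s'-s).\tag{5}$$

**Step 3: coarea and Hölder.** This turns the energy bound into a bound for perimeters. Apply (F6) to $\min(\max(\tilde u_k,s),s')-s$, and then Hölder on $\{s<\tilde u_k\le s'\}$, a set of measure $\mu(s)-\mu(s')$:
$$\int_s^{s'}P(\tilde E_\tau)\,d\tau=\int_{\{s<\tilde u_k\le s'\}}|\nabla\tilde u_k|\le\big(2K\sigma(s'-s)\big)^{1/n}\big(\mu(s)-\mu(s')\big)^{(n-1)/n}.$$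
Divide by $s'-s$ and let $s'\to s$. At a.e. $s$ (a Lebesgue point of $\tau\mapsto P(\tilde E_\tau)$ at which the decreasing function $\mu$ is differentiable) we get $P(\tilde E_s)^n\le2K\sigma(-\mu'(s))^{n-1}$.

**Step 4: the isoperimetric inequality.** Insert $P(\tilde E_s)=(1+i(s))n\Omega_n^{1/n}\mu(s)^{(n-1)/n}$. Since $n^n\Omega_n=n^{n-1}\sigma$,
$$(1+i)^n\,n^{n-1}\sigma\,\mu^{n-1}\le2K\sigma(-\mu')^{n-1},\qquad\text{so}\qquad-\frac{\mu'}\mu\ge\frac na(1+i)^{\frac n{n-1}}\ge\frac na(1+i)$$
for a.e. $s$ with $\mu(s)>0$. The function $\log\mu$ is decreasing, so its total decrease is at least the integral of $-(\log\mu)'$; this is (3). With $s=0$, $i\ge0$ and $\mu(0)\le2^n\Omega_n$ we get the last claim (trivial if $\mu(s)=0$). $\blacksquare$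

**The exponent with $2K$.** Lemma 4 gives $m\{|f|>\lambda\}\le\mu(\log\lambda)\le C\lambda^{-n/a}$ for $\lambda\ge1$, and Lemma 3 with $b=a$ gives finiteness for $p<\frac n{1+(2K)^{1/(n-1)}}$. This re-proves the lower bound used in B(1).

**Where the 2 comes from.** The reflection doubles the energy. If $f(B)$ lies in a half space, translate so that its boundary contains $0$. Then the last integral in (4) runs over half a shell, the energy is at most $\frac12K\sigma(s'-s)$, and the two factors cancel. Without the hypothesis, nothing prevents $f(B)$ from filling almost a whole shell: for $t=2$ the image of $g_{a,t}$ is $\mathbb R^n$ minus a closed half-hyperplane.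

## 5. The rigid extremal picture, and a uniform gain

When could Lemma 4 be an equality? The sets $\tilde E_s$ must be balls, so on a small scale near $S^{n-1}$ the sets $E_s$ are half-balls, and in a half-space model $|f|$ behaves like $|x|^{-a}$, the profile of Example 4, with energy $\frac\sigma2a^{n-1}=K\sigma$ per unit of $s$. This is the full amount available in (4), so $f$ must cover almost all of each sphere $|y|=r$. It must do so from a hemisphere. In the extremal case $|f'|=a|f|/|x|$, and then the induced map from the hemisphere to the sphere stretches lengths by at most $a$. Every point of a hemisphere is within $\pi/2$ of its pole, so the image lies within $a\pi/2$ of the image of the pole. Hence the whole sphere can be covered only if $a\ge2$, i.e. $K\ge2^{n-2}$. For $K<2^{n-2}$ the extremal picture is impossible.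

It does not suffice to say that (3) cannot be an equality for a given $f$. That yields only $\log\mu(s)-\log\mu(s+1)>\frac na$ for each $s$, with a gain that may tend to $0$ as $s\to\infty$. A gain of $1/(k+1)^2$ on $[k,k+1]$, for example, is summable and changes $\mu$ by a bounded factor only, not the exponent. We need a gain bounded below, uniformly in $f$ and $s$. It will come from compactness: if the gain could be arbitrarily small, a rescaled limit would realize the extremal picture exactly.

**Lemma 5.** *Let $n\ge3$ and $1\le K<2^{n-2}$, so that $a=(2K)^{1/(n-1)}<2$. There are $\delta,m_0>0$ depending only on $n,K$ such that for all $f\in\mathcal F$ and $s\ge0$ with $0<\mu(s)\le m_0$,*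
$$\log\mu(s)-\log\mu(s+1)\ge\frac na+\delta,$$
*the left side being $+\infty$ if $\mu(s+1)=0$.*

**Lemma 5 implies Theorem B(2).** Define $a'<a$ by $\frac n{a'}=\frac na+\delta$. By Lemma 4 there is $s_0=s_0(n,K)$ with $\mu(s)\le m_0$ for $s\ge s_0$. Iterating Lemma 5, $\mu(s_0+k)\le m_0e^{-nk/a'}$ for $k=0,1,2,\dots$ (trivially once $\mu$ vanishes). For $s\in[s_0+k,s_0+k+1)$ monotonicity gives
$$\mu(s)\le\mu(s_0+k)\le m_0e^{-nk/a'}\le m_0e^{n(s_0+1)/a'}e^{-ns/a'},$$
and on $[0,s_0]$ the bound $\mu\le2^n\Omega_n$ suffices. So $\mu(s)\le Ce^{-ns/a'}$ for $s\ge0$, hence $m\{|f|>\lambda\}\le C\lambda^{-n/a'}$ for $\lambda\ge1$. Lemma 3 with $b=a'$ gives finiteness for all $p<\frac n{1+a'}$ and every $f$, so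
$$p^*(n,K)\ge\frac n{1+a'}>\frac n{1+a}=\frac n{1+(2K)^{1/(n-1)}}.\qquad\blacksquare$$

## 6. Proof of the uniform gain by blowing up at the boundary

Suppose Lemma 5 fails. Then there are $f_j\in\mathcal F$ and $s_j\ge0$ with $\mu_j(s_j)>0$, $\mu_j(s_j)\to0$, and
$$\log\mu_j(s_j)-\log\mu_j(s_j+1)\le\frac na+\frac1j.\tag{6}$$
Here $\mu_j,i_j,\tilde E^j_s$ belong to $f_j$. Define $r_j\to0$ by $\Omega_nr_j^n=\mu_j(s_j)$, and put $\rho_s=e^{-s/a}$.

**Step 1. Deficits tend to zero and volumes are prescribed.** This step extracts from (6) all that it contains. By (3) on $[s_j,s_j+1]$, $\frac na\int_0^1i_j(s_j+s)\,ds\le\frac1j$. Pass to a subsequence with $i_j(s_j+s)\to0$ for a.e. $s\in(0,1)$, and fix a countable dense set $\Sigma\subset(0,1)$ of such $s$. Next, for $s\in[0,1]$, (3) says that $\log\mu_j$ drops by at least $\frac nas$ on $[s_j,s_j+s]$ and at least $\frac na(1-s)$ on $[s_j+s,s_j+1]$. By (6) the drops add up to at most $\frac na+\frac1j$. So the first drop tends to $\frac nas$: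
$$\frac{\mu_j(s_j+s)}{\Omega_nr_j^n}\to e^{-ns/a}=\rho_s^n\qquad(0\le s\le1).$$

**Step 2. The level sets are almost balls centered almost on $S^{n-1}$.** By (F5), for $s\in\Sigma$ there are balls $B_j^s=B(x_j^s,\rho_j^s)$ with $m(B_j^s)=\mu_j(s_j+s)$, so that
$$\frac{\rho_j^s}{r_j}\to\rho_s,\qquad m\big(\tilde E^j_{s_j+s}\,\Delta\,B_j^s\big)=o(r_j^n).$$
For large $j$ the ball $B_j^s$ meets $\{\frac12\le|x|\le2\}$ and its radius is small, so $B_j^s\subset\{\frac13<|x|<3\}$, where $I$ is bi-Lipschitz. Since $\tilde E^j_{s_j+s}$ is mapped to itself by $I$, also $m(I(B_j^s)\,\Delta\,\tilde E^j_{s_j+s})=o(r_j^n)$, and hence $m(I(B_j^s)\,\Delta\,B_j^s)=o(r_j^n)$.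

Both are balls with radii comparable to $r_j$, by (2), so their centers differ by $o(r_j)$. To see this, rescale by $1/r_j$ and translate so that one center is $0$. If the other center $y_j$ did not tend to $0$, a subsequence would have $|y_j|\ge\varepsilon$. The balls meet for large $j$, so $y_j$ is bounded, and in the limit we would have two balls with different centers and null symmetric difference, which is impossible.

By (2) the centers of $B_j^s$ and of $I(B_j^s)$ differ by $|x|\,\big||x|^2-\rho^2-1\big|/(|x|^2-\rho^2)$ with $x=x_j^s$, $\rho=\rho_j^s$. Hence $|x_j^s|^2-1=o(r_j)+O(r_j^2)$, that is,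
$$\big||x_j^s|-1\big|=o(r_j)\qquad(s\in\Sigma).\tag{7}$$

**Step 3. Blow-up.** Now we magnify by $1/r_j$ near these balls. Fix $s_*\in\Sigma$. Composing $f_j$ with a rotation (which preserves $\mathcal F$), assume $x_j^{s_*}/|x_j^{s_*}|=-e_n$. Put
$$D_j=r_j^{-1}(B+e_n)=B(e_n/r_j,1/r_j),\quad g_j(x)=e^{-s_j}f_j(-e_n+r_jx)\ (x\in D_j),\quad c_j^s=\frac{x_j^s+e_n}{r_j}.$$
Each $g_j:D_j\to\mathbb R^n$ is $K$-quasiconformal. Let $H=\{x_n>0\}$. Since $x\in D_j$ means $r_j|x|^2<2x_n$, every compact subset of $H$ lies in $D_j$ for large $j$.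

By (7), $c_j^{s_*}=\frac{1-|x_j^{s_*}|}{r_j}e_n\to0$. For two elements of $\Sigma$ the sets $\tilde E^j$ are nested, and up to $o(r_j^n)$ they are the balls, whose volumes are comparable to $r_j^n$. So the balls intersect for large $j$. Comparing with $s_*$, $(c_j^s)_j$ is bounded for each $s\in\Sigma$, and by a diagonal argument we may assume $c_j^s\to c_s$ for all $s\in\Sigma$, with $c_{s_*}=0$. From (7), $|r_jc_j^s-e_n|^2=|x_j^s|^2=1+o(r_j)$, so $r_j^2|c_j^s|^2-2r_j(c_j^s)_n=o(r_j)$ and $(c_j^s)_n\to0$: $c_s\in\partial H$. With $A_s=H\cap B(c_s,\rho_s)$ we obtain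
$$1_{\{|g_j|>e^s\}}\to1_{A_s}\quad\text{in }L^1(C)\text{ for each compact }C\subset H,\ s\in\Sigma.\tag{8}$$
Indeed $C\subset D_j$ for large $j$, so on $C$ the set $\{|g_j|>e^s\}$ is the rescaled $\tilde E^j_{s_j+s}$. It differs from $B(c_j^s,\rho_j^s/r_j)$ by a set of measure $o(1)$, and these balls converge to $B(c_s,\rho_s)$.

For $s<s'$ in $\Sigma$, (8) gives $m(A_{s'}\setminus A_s)=0$. The open null set $A_{s'}\setminus\overline{A_s}$ is empty, so $A_{s'}\subset\operatorname{int}\overline{A_s}=A_s$, because $A_s$ is open and convex.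

**Step 4. The $g_j$ converge to an embedding.** We need a genuine limit mapping. By (F2) equicontinuity follows from omitted values, and two normalizing points rule out degenerate limits. Take $s_1<s_2<s_3<s_4$ in $\Sigma$ and closed balls of positive radius
$$Q_1\subset A_{s_1}\setminus\overline{A_{s_2}},\qquad Q_2\subset A_{s_3}\setminus\overline{A_{s_4}}.$$
They exist because $m(A_s)=\frac12\Omega_n\rho_s^n$ strictly decreases in $s$, and they are disjoint because $Q_2\subset A_{s_3}\subset A_{s_2}$. By (8), for large $j$ there are $b_j\in Q_1$, $b_j'\in Q_2$ with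
$$|g_j(b_j)|\le e^{s_2}<e^{s_3}<|g_j(b_j')|\le e^{s_4}.$$
Pass to a subsequence with $b_j\to b$, $b_j'\to b'\ne b$. On an open ball $U$ with compact closure in $H\setminus\{b\}$, $g_j$ is defined and $b_j\notin U$ for large $j$. By injectivity $g_j|_U$ omits $g_j(b_j)$, which lies in $B(0,e)$, and it omits $\infty$. These two points have spherical distance bounded below, so $(g_j)$ is equicontinuous on $U$ by (F2). The same holds on balls with compact closure in $H\setminus\{b'\}$, using $g_j(b_j')$. Every point of $H$ lies in such a ball of one of the two kinds. By Ascoli's theorem a subsequence converges locally uniformly in the spherical metric to a continuous $g:H\to\overline{\mathbb R}{}^n$.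

On any subdomain with compact closure in $H$ containing $b,b'$, (F3) applies. Two values are excluded by continuity and connectedness, and a constant is excluded since $|g(b)|\le e^{s_2}<e^{s_3}\le|g(b')|$. So $g$ is a homeomorphism onto a domain on each such subdomain. These subdomains exhaust $H$, hence $g$ is an embedding of $H$.

*The value $\infty$ is not taken.* Suppose $g(x_0)=\infty$, and let $\iota(y)=y/|y|^2$, exchanging $0$ and $\infty$. On a small closed ball $\beta$ around $x_0$, $\iota\circ g$ is an embedding into $\mathbb R^n$ with $\iota\circ g(x_0)=0$, so it has degree $\pm1$ over $0$ on $\operatorname{int}\beta$. The maps $\iota\circ g_j$ converge to it uniformly on $\beta$, and $0\notin\iota\circ g(\partial\beta)$. So for large $j$ they have the same degree over $0$ and take the value $0$ in $\beta$. Then $g_j$ takes the value $\infty$, a contradiction. So $g:H\to\mathbb R^n$.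

*$g$ is $K$-quasiconformal.* On compact $C\subset H$ the $g_j$ now converge uniformly in the Euclidean metric, so they are uniformly bounded and $\int_C|g_j'|^n\le Km(g_j(C))$ is bounded. Hence $g\in W^{1,n}_{\rm loc}(H)$ and $g_j\to g$ weakly in $W^{1,n}_{\rm loc}$. For $0\le\phi\in C_0^\infty(H)$, weak lower semicontinuity of the convex functional $h\mapsto\int\phi|h'|^n$ and (F4) give
$$\int\phi|g'|^n\le\liminf_{j}\int\phi|g_j'|^n\le K\lim_j\int\phi J_{g_j}=K\int\phi J_g.$$
As $\phi$ is arbitrary, $|g'|^n\le KJ_g$ a.e.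

**Step 5. The superlevel sets of $|g|$ are exactly the half-balls $A_s$.** So far (8) is a statement about measures; now we make it exact. Let $s\in\Sigma$. By (F1), $\{|g|=e^s\}$ is null, as the preimage of a null set. So $1_{\{|g_j|>e^s\}}\to1_{\{|g|>e^s\}}$ a.e., and with (8), $\{|g|>e^s\}=A_s$ up to a null set. The open null set $\{|g|>e^s\}\setminus\overline{A_s}$ is empty, so $\{|g|>e^s\}\subset\operatorname{int}\overline{A_s}=A_s$. The open null set $\{|g|<e^s\}\cap A_s$ is empty, so the open set $g(A_s)$ lies in $\{|y|\ge e^s\}$, hence in its interior $\{|y|>e^s\}$. Therefore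
$$\{|g|>e^s\}=A_s\qquad(s\in\Sigma).\tag{9}$$

**Step 6. Coordinates adapted to the half-spheres.** The centers $c_s$ might drift along $\partial H$. This step sets up coordinates that allow for a drift, and the next step excludes it. For $s<s'$ in $\Sigma$, $A_{s'}\subset A_s$ and both centers lie on $\partial H$. Reflecting in $\partial H$ and taking closures, $\overline B(c_{s'},\rho_{s'})\subset\overline B(c_s,\rho_s)$, which means
$$|c_s-c_{s'}|\le\rho_s-\rho_{s'}.$$
So $s\mapsto c_s$ extends to a Lipschitz map $(0,1)\to\partial H$ with the same property, and with $'=d/ds$, $|c_s'|\le-\rho_s'=\rho_s/a$ for a.e. $s$. Let $S_+=\{\nu\in S^{n-1}:\nu_n>0\}$ and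
$$\Phi(s,\nu)=c_s+\rho_s\nu\in H,\qquad(s,\nu)\in(0,1)\times S_+.$$
For $s\in\Sigma$ the point $\Phi(s,\nu)$ lies in $H\cap\partial A_s$. It is not in $A_s$, so $|g|\le e^s$ there by (9), and it is a limit of points of $A_s$, so $|g|\ge e^s$. By density of $\Sigma$ and continuity,
$$|g(\Phi(s,\nu))|=e^s\qquad\text{for all }(s,\nu)\in(0,1)\times S_+.\tag{10}$$
By (10), $\Phi(s,\nu)$ determines $s$, and then $\nu$; so $\Phi$ is injective. It is Lipschitz, and its image $\Omega$ is open by invariance of domain. Since $\partial_s\Phi=c'+\rho'\nu$ and a tangent vector $\xi\perp\nu$ is mapped to $\rho\xi$, the Jacobian of $\Phi$ has absolute value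
$$\rho^{n-1}(-\rho'-c'\cdot\nu).$$
This is positive for a.e. $s$ and all $\nu\in S_+$: $c'$ is horizontal and the horizontal part of $\nu$ has length less than $1$, so $c'\cdot\nu<|c'|\le-\rho'$ if $c'\ne0$, while for $c'=0$ the factor is $-\rho'>0$. By the area formula, $\Phi$-preimages of null sets are null.

**Step 7. Energy forces equality everywhere.** We compute the energy of $v=\log|g|$ on $\Omega$ from below by geometry and from above by quasiconformality; the two bounds coincide. By (F1) $g$ is differentiable a.e., and $|g|>1$ on $\Omega$. By Step 6, for a.e. $(s,\nu)$ the function $v$ is differentiable at $x=\Phi(s,\nu)$ and $c$ is differentiable at $s$. By (10), $v(\Phi(s,\nu))=s$. Differentiating in $\nu$, $\nabla v(x)\cdot\xi=0$ for all $\xi\perp\nu$, so $\nabla v(x)$ is a multiple of $\nu$. Differentiating in $s$, $\nabla v(x)\cdot(c'+\rho'\nu)=1$. Hence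
$$|\nabla v(x)|=\frac1{-\rho'-c'\cdot\nu}.\tag{11}$$
By the area formula,
$$\int_\Omega|\nabla v|^n\,dm=\int_0^1\rho^{n-1}\int_{S_+}(-\rho'-c'\cdot\nu)^{1-n}\,d\nu\,ds.$$
The area of $S_+$ is $\sigma/2$, and $\int_{S_+}c'\cdot\nu\,d\nu=0$ since $c'$ is horizontal. Jensen's inequality for the strictly convex function $\tau\mapsto\tau^{1-n}$ on $(0,\infty)$, together with $\rho/(-\rho')=a$ and $a^{n-1}=2K$, gives
$$\int_\Omega|\nabla v|^n\ge\int_0^1\frac\sigma2\Big(\frac\rho{-\rho'}\Big)^{n-1}ds=\frac\sigma2a^{n-1}=K\sigma.$$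
On the other hand, $g(\Omega)\subset\{1<|y|<e\}$ by (10), and so
$$\int_\Omega|\nabla v|^n\le\int_\Omega\frac{|g'|^n}{|g|^n}\le K\int_\Omega\frac{J_g}{|g|^n}\le K\int_{g(\Omega)}\frac{dy}{|y|^n}\le K\sigma.$$
So equality holds in every inequality. We read off three things.

* Equality in Jensen: for a.e. $s$, $c'\cdot\nu$ is constant in $\nu\in S_+$. Its mean is zero, so $c'\cdot\nu=0$ on $S_+$ and $c'=0$. Thus $c_s\equiv c_{s_*}=0$, $\Omega=\{x\in H:e^{-1/a}<|x|<1\}$, and (10) becomes $|g(x)|=|x|^{-a}$ on $\Omega$.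
* Equality in the first step of the upper bound: $|g'|=|g||\nabla v|$ a.e., and by (11) $|\nabla v|=1/(-\rho')=a/\rho=a/|x|$. So $|g'|=a|g|/|x|$ a.e. in $\Omega$.
* Equality in the last step: $g(\Omega)$ has full measure in $\{1<|y|<e\}$.

**Step 8. A hemisphere stretched by less than 2 cannot cover the sphere.** This is where $a<2$ enters. For $(\ell,\omega)\in(-\frac1a,0)\times S_+$ write
$$g(e^\ell\omega)=e^{-a\ell}w(\ell,\omega),\qquad|w|=1.$$
A tangent vector $(h,\xi)$ at $(\ell,\omega)$ corresponds to $e^\ell(h\omega+\xi)$, of length $e^\ell\sqrt{h^2+|\xi|^2}$. So for a.e. $(\ell,\omega)$, by the second bullet, the differential of $(\ell,\omega)\mapsto g(e^\ell\omega)$ applied to $(h,\xi)$ has norm at most $a|g|\sqrt{h^2+|\xi|^2}$. It equals $|g|\,(-ah\,w+dw(h,\xi))$, and $dw\perp w$ because $|w|=1$. By Pythagoras,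
$$a^2h^2+|dw(h,\xi)|^2\le a^2(h^2+|\xi|^2),\qquad\text{i.e.}\qquad|dw(h,\xi)|\le a|\xi|.$$
With $\xi=0$: $\partial_\ell w=0$ a.e. Since $w$ is continuous and in $W^{1,n}_{\rm loc}$, it does not depend on $\ell$: $w(\ell,\omega)=W(\omega)$, with $W$ continuous, in $W^{1,n}_{\rm loc}(S_+)$, and $|dW|\le a$ a.e.

Use polar coordinates $\omega=\cos\theta\,N+\sin\theta\,\eta$ on $S_+$ around the pole $N=e_n$, with $0<\theta<\frac\pi2$ and $\eta\in S^{n-1}$, $\eta\perp N$. For a.e. $\eta$ the curve $\theta\mapsto W(\cos\theta\,N+\sin\theta\,\eta)$ in $S^{n-1}$ is locally absolutely continuous with speed at most $a$. Letting one end point tend to $N$, and then using continuity to reach all $\eta$, we get for all $\omega\in S_+$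
$$d(W(\omega),W(N))\le a\,d(\omega,N)\le\frac{a\pi}2<\pi.$$
So $W(S_+)$ omits the nonempty open cap of radius $\pi-\frac{a\pi}2$ around $-W(N)$. Since $g(\Omega)=\{e^sW(\omega):0<s<1,\ \omega\in S_+\}$, $g(\Omega)$ omits a nonempty open subset of $\{1<|y|<e\}$. This contradicts the third bullet of Step 7 and proves Lemma 5, and with it Theorem B. $\blacksquare$
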